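# The inequality $2f_1+2f_2-5f_0-5f_3+10\ge 0$ for cell decompositions with the intersection property

## 1. Evaluating $2f_1+2f_2-5f_0-5f_3+10$ on small complexes

For a complex $X$ with $f_i$ cells of dimension $i$, put
$$\Phi(X)=2f_1+2f_2-5f_0-5f_3+10 .$$
For the faces of any 4-polytope it is known that $\Phi\ge 0$. The boundary of a 4-polytope is a 3-sphere cut into cells, and any two of these cells meet in a single cell or not at all. The question, posed in the work "Linear Constraints On Face Numbers Of Polytopes", is whether the inequality needs the polytope, or only this combinatorial behavior of the cells.

**Definition (regular CW complex).** A regular CW complex is a finite CW complex in which every closed cell is homeomorphic to a closed ball and its boundary sphere is a subcomplex. A regular 3-sphere is a regular CW complex whose underlying space is homeomorphic to $S^3$.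

**Definition (intersection property).** The complex has the intersection property if the intersection of any two closed cells is either empty or a single closed cell of the complex.

The answer one would first guess is yes: everything in sight is a count of incidences, so convexity ought to be irrelevant. Let us test this guess.

- Boundary of the 4-simplex: $f=(5,10,10,5)$ and $\Phi=20+20-25-25+10=0$.
- Boundary of the prism over a tetrahedron: $f=(8,16,14,6)$ and $\Phi=32+28-40-30+10=0$.
- Boundary of the 4-cube: $f=(16,32,24,8)$ and $\Phi=64+48-80-40+10=2$.
- Boundary of the pyramid over a 3-polytope with $V$ vertices, $E$ edges and $F$ faces: $f=(V+1,\,E+V,\,F+E,\,F+1)$. Hence $\Phi=4E-3V-3F=E-6$ by Euler's formula. This is $0$ for the tetrahedron and positive otherwise.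

These four are polytopes. Here are two that are not.

- The decomposition of $S^3$ with two cells in each dimension (two points on a circle, the circle as the equator of $S^2$, and $S^2$ as the equator of $S^3$): $f=(2,2,2,2)$ and $\Phi=4+4-10-10+10=-2$.
- The 3-torus, as a product of three circles, each cut into three edges: $f=(27,81,81,27)$ and $\Phi=162+162-135-135+10=64$.

The fifth example is a regular 3-sphere with $\Phi<0$. So "true for all regular 3-spheres" is wrong. However, its two edges meet in two points, so it lacks the intersection property. The torus is not a sphere. It does have the intersection property: two cells of a 3-edge circle meet in one cell or not at all, and the intersection of two products is the product of the intersections. The inequality holds there too. So the guess survives, provided the intersection property is used, and the sphere does not seem essential.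

**Theorem 1.** Let $X$ be a finite regular CW complex with the intersection property whose underlying space is a closed connected 3-manifold (for instance $S^3$). Then
$$2f_1+2f_2-5f_0-5f_3+10\ \ge\ 0 .$$

In particular the inequality holds for every regular 3-sphere with the intersection property, so the answer to the question is yes. By the first example, equality occurs for the boundary of the 4-simplex.

Two published theorems are used without proof.

**Steinitz's theorem.** Every simple 3-connected planar graph with at least 4 vertices is the graph of a convex 3-polytope.

**Whitney's theorem.** The facial cycles of an embedding of a 3-connected planar graph in $S^2$ are determined by the graph.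

From now on $X$ is as in Theorem 1. "Cell" means closed cell and "facet" means 3-cell. Write $f_{ij}$ for the number of pairs ($i$-cell $\subset$ $j$-cell).

## 2. Links, vertex figures and Euler counts

We use the following elementary facts. The intersection of two cells of a regular CW complex is a union of cells, and a cell contained in a cell of the same dimension equals it. For a poset $P$, the order complex $\Delta(P)$ is the simplicial complex of chains of $P$. If $P$ is the face poset of a regular CW complex, then $|\Delta(P)|$ is homeomorphic to the complex; this is the barycentric subdivision. The link of a chain consists of the chains formed by elements that are comparable to, and different from, all its members.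

**Lemma 2.** (1) An edge has two distinct endpoints, and no two edges have the same two endpoints. So the edges at $v$ correspond bijectively to the neighbors of $v$. (2) The boundary of a 2-cell $R$ is a cycle with $k_R\ge 3$ edges, and each vertex of $R$ lies on exactly two edges of $R$.

**Proof.** The boundary of an edge is a 0-sphere, so there are two endpoints. Two edges with the same endpoints would meet in exactly two points, which is not a cell. The boundary of $R$ is a circle made of vertices and edges, that is, a cycle. Length 1 is excluded because an edge has distinct endpoints, and length 2 because two edges would share both endpoints. $\square$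

**Lemma 3.** (1) Every maximal chain of cells consists of a vertex, an edge, a 2-cell and a facet. (2) Each 2-cell lies in exactly two facets, so $f_{23}=2f_2$. (3) For an edge $e$, the complex $\Delta(X_{>e})$ is a circle on which 2-cells and facets alternate, $k_e$ of each, and $k_e\ge 3$; hence $f_{13}=f_{12}$. (4) For a vertex $v$, $|\Delta(X_{>v})|$ is a 2-sphere.

**Proof.** The purpose is to read off local structure from the barycentric subdivision, which is a triangulated closed 3-manifold. The interior of a maximal simplex is open in it, so by invariance of domain every maximal simplex has dimension 3. A $d$-cell contains a chain of cells of dimensions $0,1,\dots,d$, so $d\le 3$. A maximal chain has four members of different dimensions, which gives (1).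

If $z$ lies in the interior of an $i$-simplex $\sigma$, then the local homology $H_j(X,X\setminus z)$ is isomorphic to $\tilde H_{j-i-1}(\mathrm{lk}\,\sigma)$. In a 3-manifold it is $\mathbb Z$ for $j=3$ and zero otherwise. So $\mathrm{lk}\,\sigma$ has the homology of $S^{2-i}$. For a triangle the link is therefore two points. For an edge of the subdivision the link is a graph; each of its vertices has degree 2, because its link there is the link of a triangle. So it is a disjoint union of circles with the homology of a circle, hence one circle. For a vertex of the subdivision, the link has circles as vertex links, so it is a closed surface. It has the homology of $S^2$, so it is a 2-sphere.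

Apply this to chains. For a chain $v<e<R$ the link is the set of facets containing $R$: this is (2). For a chain $v<e$ it is $\Delta(X_{>e})$, a circle on which 2-cells and facets alternate. A circle in a simplicial complex has at least three vertices, so $k_e\ge 2$. If $k_e=2$, two distinct facets would share two distinct 2-cells. Their intersection would be a single cell containing two different 2-cells, hence a 3-cell contained in both, which forces the facets to be equal; a contradiction. So $k_e\ge 3$. Counting pairs over all $e$ gives $f_{12}=\sum k_e=f_{13}$. For the chain consisting of $v$ alone we get (4). $\square$

The same argument one dimension lower shows the following for a regular CW 2-sphere: each edge lies in exactly two faces, and at each vertex $x$ the edges and faces alternate around a circle. This circle gives the cyclic order of the edges at $x$. Between two consecutive edges there is a *corner*, belonging to one face.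

**Lemma 4.** (1) For a facet $F$, $\partial F$ is a regular CW 2-sphere with the intersection property. (2) For a vertex $v$, the poset $X_{>v}$ is the face poset of a regular CW 2-sphere $Q_v$ with the intersection property. The vertices of $Q_v$ are the edges $e\ni v$, its edges are the 2-cells $R\ni v$, and its faces are the facets $F\ni v$.

We call $Q_v$ the vertex figure. For the boundary of a pyramid over a cube with $v$ the apex, $Q_v$ is the boundary of a cube: the edges at $v$ lead to the 8 cube vertices, the 2-cells at $v$ are cones over the 12 cube edges, and the facets at $v$ are cones over the 6 squares.

**Proof.** (1) holds because the intersection of two cells of $\partial F$ is empty or a cell of $X$ contained in $\partial F$. For (2) let $P=X_{>v}$. For an edge $e\ni v$ the set $P_{<e}$ is empty. For a 2-cell $R\ni v$, $P_{<R}$ consists of the two edges of $R$ at $v$. For a facet $F\ni v$, $\Delta(P_{<F})$ is the link of $v$ in the barycentric subdivision of the 2-sphere $\partial F$, a circle. So $|\Delta(P_{\le\sigma})|$ is a cone over an empty set, two points or a circle, that is, a ball with boundary $|\Delta(P_{<\sigma})|$. Each point of $|\Delta(P)|$ lies in exactly one open cell $|\Delta(P_{\le\sigma})|\setminus|\Delta(P_{<\sigma})|$,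 namely the one where $\sigma$ is the top element of the chain carrying the point. So these balls form a regular CW complex with face poset $P$, and by Lemma 3(4) its space is a 2-sphere.

For the intersection property let $\sigma,\tau\in P$. Then $\sigma\cap\tau$ is a single cell of $X$ containing $v$. If it is $v$, no element of $P$ lies below both, and the two cells of $Q_v$ are disjoint. Otherwise the elements of $P$ below both are exactly those below $\sigma\cap\tau$, so the two cells of $Q_v$ meet in the cell $\sigma\cap\tau$. $\square$

**Lemma 5.** (1) If $R\ne R'$ are 2-cells containing $v$, then $R\cap R'$ is $v$ or an edge containing $v$. So an edge $b\not\ni v$ lies in at most one 2-cell containing $v$. (2) For an edge $e\ni w$ and a 2-cell $R\supset e$ let $e_R^w$ be the other edge of $R$ at $w$. For fixed $e,w$ the $k_e\ge 3$ edges $e_R^w$ are pairwise distinct.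

**Proof.** $R\cap R'$ is a single cell containing $v$, and it is not a 2-cell since $R\ne R'$. If $b\subset R\cap R'$ then $R\cap R'$ is an edge containing $b$, so it equals $b$, and $v\in b$. If $e_R^w=e_{R'}^w$ with $R\ne R'$, then $R\cap R'$ contains two edges, which is impossible. $\square$

**Lemma 6.** $f_{03}=f_{12}-2f_2+2f_3$ and $f_0-f_1+f_2-f_3=0$.

**Proof.** Euler's formula summed over the boundaries of the facets gives $f_{03}-f_{13}+f_{23}=2f_3$; insert $f_{13}=f_{12}$ and $f_{23}=2f_2$. Summed over the vertex figures, Euler's formula gives $2f_1-f_{02}+f_{03}=2f_0$. Since a polygon has as many vertices as edges, $f_{02}=f_{12}$. Substituting the first formula gives $2f_1-2f_2+2f_3=2f_0$. $\square$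

## 3. Every facet and every vertex figure is a convex 3-polytope

**Lemma 7.** Every regular CW 2-sphere $S$ with the intersection property has the face poset of a convex 3-polytope.

**Proof.** We show that the graph $G$ of $S$ is 3-connected and then quote Steinitz and Whitney. As in Lemma 2, $G$ is simple and the boundary of each face is a cycle of length at least 3. $G$ is planar, and it is connected because $S$ is. A face has exactly one corner at each of its vertices $x$, because its boundary is a cycle. So distinct corners at $x$ belong to distinct faces, and a face contains exactly two edges at $x$, those bounding its corner.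

**Step 1: degrees.** We need all degrees to be at least 3. The circle around $x$ contains at least two edges and two faces. If the degree were 2, two distinct faces would share two edges, which is impossible. So all degrees are at least 3, and since $G$ is simple it has at least 4 vertices.

**Step 2: no cut vertex.** We exclude a vertex $x$ with $G-x$ disconnected. Every component of $G-x$ is adjacent to $x$, so some two consecutive edges at $x$ lead to different components. The boundary cycle of the face between them, minus $x$, is a path in $G-x$ joining these components; a contradiction.

**Step 3: no separating pair.** We exclude $\{x,y\}$ with $G-\{x,y\}$ disconnected. Every component of $G-\{x,y\}$ is adjacent to $x$, since otherwise $y$ would be a cut vertex. As in Step 2, a face whose corner at $x$ lies between consecutive edges leading to different components must contain $y$.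

Suppose $xy$ is not an edge. Going once around $x$ we find at least two corners between different components, so two distinct faces contain both $x$ and $y$. Their intersection is a cell containing $x$ and $y$. It is not a vertex, and it is not an edge since $xy$ is none, so it is a 2-cell; a contradiction.

Suppose $xy=e_0$ is an edge. Cut the cyclic order at $x$ at $e_0$. In the remaining linear order there are still two consecutive edges, different from $e_0$, leading to different components. The face $F_1$ in this corner contains $x$ and $y$, but not $e_0$. Let $F_2$ be a face containing $e_0$. Then $F_1\cap F_2$ is a cell containing $x,y$ and not a 2-cell. So it is an edge joining $x$ and $y$, that is, $e_0\subset F_1$; a contradiction.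

**Step 4: conclusion.** $G$ is 3-connected, so by Steinitz it is the graph of a convex 3-polytope $\Pi$. By Whitney the boundary cycles of the faces of $S$ are those of the faces of $\Pi$. So the face posets agree. $\square$

For $v\in F$ let $k_{vF}$ be the number of edges of the facet $F$ at $v$. It is also the number of 2-cells $R$ with $v\in R\subset F$. By Step 1 applied to $\partial F$, $k_{vF}\ge 3$.

## 4. Ten dimensions of alternating forms, and the missing realization

Suppose for a moment that $X$ is the boundary complex of a convex 4-polytope in $\mathbb R^4$ with vertices $p_v$. Put $\hat v=(p_v,1)\in\mathbb R^5$. The alternating forms $\Omega$ on $\mathbb R^5$ form a space of dimension $\binom52=10$, the constant in our inequality. Such a form leaves traces on the cells: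

- on each edge $e$, oriented from $v$ to $w$, the number $s_e=\Omega(\hat v,\hat w)$;
- at each vertex $v$, the functional $u_v=\Omega(\hat v,\cdot)$ on the 4-dimensional space $\mathbb R^5/\langle\hat v\rangle$;
- on each 2-cell $R$, the restriction $\rho_R$ of $\Omega$ to the 3-dimensional span of the lifted vertices of $R$; it lies in a 3-dimensional space of forms.

The traces satisfy linear equations. For $v\in e$, $u_v$ takes the value $\pm s_e$ at the other endpoint. For $e\subset R$, $\rho_R$ takes the value $s_e$ on $e$. For $v\in F$, the values on the $k_{vF}$ edges of $F$ at $v$ come from a functional on the 4-dimensional span of the lifted vertices of $F$ that vanishes at $\hat v$. This is a 3-dimensional family, so it means $k_{vF}-3$ linear equations. The map $\Omega\mapsto(s,u,\rho)$ is injective: if $s=0$, then $\Omega(\hat v,\cdot)$ vanishes on $\hat v$ and on the lifts of its neighbors, which span $\mathbb R^5$, for every $v$, so $\Omega=0$. Thus the solution space has dimension at least 10. We shall see that the number of unknowns minus the number of equations is exactly $10-\Phi(X)$. If one could show that there are no solutions but the traces of forms, the solution space would have dimension 10, and $10-\Phi\le 10$ would give the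 inequality.

For the $X$ of Theorem 1 this plan stops at its first line: there are no points $p_v$, and the coefficients of the system are undefined. The hypotheses supply, through Lemmas 4 and 7, one convex 3-polytope for each facet and one for each vertex figure. These are chosen one at a time. Two facets sharing a 2-cell need not induce the same polygon on it, and nothing lets us glue the polytopes to one realization in $\mathbb R^4$.

Two observations get past this. First, the lower bound (unknowns minus equations) uses only the *number* of equations, so the coefficients can be anything. Second, an upper bound on a solution space is an open condition on the coefficients. If it can be deduced from finitely many *local* conditions, each open, then for each local condition it is enough to exhibit *some* coefficients for which it holds. Different conditions may use different, mutually incompatible coefficients, and each one involves only one facet or one vertex figure, where a polytope is available.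

## 5. A linear system with free coefficients

Let $V,E,T$ be the sets of vertices, edges and 2-cells of $X$. Let $E_v$ be the set of edges at $v$, $E_R$ that of edges of $R$, $E(F)$ that of edges of $F$, and $E_{vF}=E_v\cap E(F)$, so $|E_{vF}|=k_{vF}$. For $v\in R$ fix an edge $\beta(v,R)\in E_R$ not containing $v$; it exists since $k_R\ge 3$.

**Definition (data).** The data are free real parameters: vectors $q_{v,e}\in\mathbb R^4$ for $e\in E_v$, vectors $m_{R,e}\in\mathbb R^3$ for $e\in E_R$, and a $(k_{vF}-3)\times 2k_{vF}$ matrix $C_{vF}$ for each pair $v\in F$.

**Definition (system).** The unknowns are $s_e\in\mathbb R$ ($e\in E$), $u_v\in\mathbb R^4$ ($v\in V$) and $\rho_R\in\mathbb R^3$ ($R\in T$). The equations are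
$$u_v\cdot q_{v,e}=s_e\qquad\text{for } v\in e, \tag{1}$$
$$\rho_R\cdot m_{R,e}=s_e\qquad\text{for } e\subset R, \tag{2}$$
$$C_{vF}\big((s_e)_{e\in E_{vF}},\,(s_{\beta(v,R)})_{v\in R\subset F}\big)=0\qquad\text{for } v\in F. \tag{3}$$
Let $\mathcal K$ be the solution space.

Compared with Section 4, equation (3) may also involve the far edges $\beta(v,R)$. This costs nothing, since the number of equations is unchanged; after Property B in Section 8 we shall see what it buys.

**Lemma 8.** For all data,
$$\dim\mathcal K\ \ge\ 5f_0-2f_1-2f_2+5f_3 . \tag{4}$$

**Proof.** We count. There are $f_1+4f_0+3f_2$ unknowns. Equation (1) is $2f_1$ equations and (2) is $f_{12}$ equations. Counting triples $v\in e\subset F$ gives $\sum k_{vF}=2f_{13}=2f_{12}$, so (3) is $\sum(k_{vF}-3)=2f_{12}-3f_{03}$ equations. Therefore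
$$\dim\mathcal K\ge f_1+4f_0+3f_2-2f_1-f_{12}-2f_{12}+3f_{03}.$$
Insert $f_{03}=f_{12}-2f_2+2f_3$. The terms in $f_{12}$ cancel, and the right side becomes $4f_0-f_1-3f_2+6f_3$. Adding $f_0-f_1+f_2-f_3=0$ gives (4). $\square$

For the 4-simplex there are $10+20+30=60$ unknowns and $20+30+0=50$ equations.

The right side of (4) is $10-\Phi(X)$. So it suffices to find data with $\dim\mathcal K\le 10$. This is the goal of the rest of the talk.

## 6. Stresses on a convex 3-polytope and Alexandrov's lemma

Let $\Pi\subset\mathbb R^3$ be a convex 3-polytope with vertices $p_x$.

**Lemma 9 (Alexandrov).** If $u_x\in\mathbb R^3$ satisfy $(u_x-u_y)\cdot(p_x-p_y)=0$ whenever $x,y$ lie in a common 2-face, then there are a skew matrix $S$ and $c\in\mathbb R^3$ with $u_x=Sp_x+c$ for all $x$.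

We prove it by duality, through stresses.

**Definition (stress).** Let $\Gamma$ be the set of pairs of distinct vertices of $\Pi$ lying in a common face. A stress is a function $\omega:\Gamma\to\mathbb R$ with $\sum_y\omega_{xy}(p_y-p_x)=0$ for every $x$. A face stress is a stress supported on the pairs of vertices of one face.

For example, if a face is the unit square, then $-1$ on the four sides and $+1$ on the two diagonals is a face stress: at $(0,0)$ we get $-(1,0)-(0,1)+(1,1)=0$, and similarly at the other corners.

**Lemma 10 (one face).** Let $W$ be a set of $n\ge 2$ vertices of one face, and let $T$ be a triangulation of $\operatorname{conv}W$ by diagonals, including its sides (a single segment if $n=2$). Then: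

(1) The only stress supported on $T$ is $0$.

(2) Every function on the pairs of $W$ is the sum of a function supported on $T$ and a stress supported on pairs of $W$.

(3) If $x\in W$ and $(\omega_{xy})_{y\in W\setminus x}$ satisfies $\sum_y\omega_{xy}(p_y-p_x)=0$, these are the values at $x$ of some stress supported on pairs of $W$.

**Proof.** The points of $W$ are in convex position, no three on a line, and $T$ has $2n-3$ segments.

(1) Induct on $n$. For $n=2$, equilibrium at an endpoint says $\omega_{xy}(p_y-p_x)=0$. For $n\ge3$, $T$ has a vertex with exactly two segments, which are not parallel, so both coefficients vanish; remove this vertex.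

(2) In plane coordinates, give the pair $xy$ the row in $\mathbb R^{2n}$ with entries $p_x-p_y$ at $x$, $p_y-p_x$ at $y$, and $0$ elsewhere. A stress on pairs of $W$ is a linear dependence of these rows. All rows are orthogonal to the 3-dimensional space of infinitesimal plane motions (two translations and a rotation), so they have rank at most $2n-3$. By (1) the $2n-3$ rows of $T$ are independent, so they span. Hence the row of any pair is a combination of rows of $T$; so the indicator function of this pair is a function on $T$ plus a stress.

(3) The vectors $p_y-p_x$ are pairwise non-parallel vectors in a plane. With at most two of them the relation is zero. Otherwise fix $y_1,y_2$, whose vectors form a basis; expressing the other vectors in it shows that all relations are spanned by relations with three terms $y_1,y_2,y_3$. Such a three-term relation is unique up to scale. Let $\sum c_ap_a=0$, $\sum c_a=0$ be the affine dependence of the four points $x,y_1,y_2,y_3$. No three are collinear, so $c_x\ne0$. Put $\omega_{ab}=c_ac_b$. Then $\sum_b c_ac_b(p_b-p_a)=c_a\big(\sum_b c_bp_b-p_a\sum_b c_b\big)=0$, so this is a stress. Its values at $x$ are $c_xc_{y_i}$, a nonzero multiple of the given relation. $\square$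

**Lemma 11.** Every stress is a sum of face stresses.

**Proof.** Suppose not. Call $x$ *active* for $\omega$ if some $\omega_{xy}\ne0$. Among the stresses that are not sums of face stresses choose $\omega$ with the fewest active vertices, and let $N$ be its set of active vertices. It is not empty, since $0$ is an empty sum.

**Step 1: make the support a plane graph.** We want no two nonzero segments to cross. For each face $R$ with $|R\cap N|\ge2$ choose a triangulation $T_R$ of $\operatorname{conv}(R\cap N)$. Treat the faces one after another: by Lemma 10(2), subtract a face stress supported on pairs of $R\cap N$ so that among the pairs of $R$ only those in $T_R$ carry nonzero values. Treating another face $R'$ later changes, among the pairs of $R$, at most the edge $R\cap R'$, and only if both its ends are in $N$. Such an edge is a side of $\operatorname{conv}(R\cap N)$ and lies in $T_R$. So the work done in $R$ is not destroyed. The new $\omega$ is still not a sum of face stresses, and its active set lies in $N$, so by minimality it equals $N$.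

Now the segments with $\omega\ne0$ form a simple graph embedded in $\partial\Pi\cong S^2$. Segments in one face belong to a triangulation, and a segment in $R$ meets an edge of $R$ only in endpoints or is that edge.

**Step 2: no active vertex has all its nonzero segments in one face.** This prepares the sign count. If all nonzero segments at $x$ lie in $R$, apply Lemma 10(3) with $W=R\cap N$ and subtract the resulting face stress. Then $x$ becomes inactive and no new vertex becomes active, contradicting minimality.

**Step 3: at each active vertex $x$ the sign of $\omega$ changes at least 4 times in the cyclic order.** We exclude 0 and 2 changes; the number is even. Cut off $p_x$ by a plane; the section is a polygon $D$, and near $p_x$ the surface $\partial\Pi$ is the cone over $\partial D$. The nonzero segments at $x$ give distinct points on $\partial D$, since no three vertices of $\Pi$ are collinear.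

No changes is impossible, since the directions $p_y-p_x$ lie in an open half space and cannot add up to zero with coefficients of one sign.

Suppose there are two changes. Then the positive points lie on one arc of $\partial D$ and the negative ones on another, with two open gaps between them. Let $a$ be in one gap and $b$ in the other. If for some choice the line $ab$ meets the interior of $D$, it meets $\partial D$ only in $a$ and $b$. The plane through $p_x$ and this line then strictly separates the positive from the negative directions. A linear functional vanishing on the directions of this plane makes all terms of $\sum\omega_{xy}(p_y-p_x)$ nonzero of the same sign; a contradiction.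

Otherwise, for every choice the segment $ab$ lies in a side of $D$. Choose $a_0,b_0$ in the gaps that are not corners of $D$. The point $a_0$ lies in only one side $\ell$, so the whole second gap lies in $\ell$. Then $b_0$ lies only in $\ell$, so the whole first gap lies in $\ell$. The part of the segment $\ell$ between the gaps is one of the two arcs into which the gaps divide $\partial D$. So all points of one sign lie on $\ell$. Let $f$ be a linear functional that vanishes on the direction plane of the face belonging to $\ell$ and is positive on the directions of $D$ off $\ell$. In $\sum\omega_{xy}f(p_y-p_x)=0$ all nonzero terms have the same sign, so there are none: no nonzero segment lies off that face. This was excluded in Step 2.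

**Step 4: count sign changes.** We contradict Step 3 with Euler's formula. Let $H$ be a connected component of the graph, with $V',E',F'$ vertices, edges and faces. All nonzero segments at a vertex of $H$ belong to $H$, and by Step 3 all degrees are at least 4. Since $H$ is simple, every face boundary walk has length $n\ge3$. Each corner of $H$ belongs to one face walk. Along a closed walk of length $n$ the number of sign changes is even and at most $n$, hence at most $2n-4$ (for $n=3$ it is at most 2; for $n\ge4$, $n\le 2n-4$). The lengths $n$ add up to $2E'$, so the total number of sign changes is at most $\sum(2n-4)=4E'-4F'=4V'-8$. By Step 3 it is at least $4V'$; a contradiction. $\square$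

**Proof of Lemma 9.** We convert "no stress" into "no motion". Triangulate every face of $\Pi$ by diagonals, and let $T$ be the set of all resulting segments, including the edges of $\Pi$. This is a triangulated sphere, so $|T|=3f_0(\Pi)-6$. Let $\omega$ be a stress supported on $T$. By Lemma 11, $\omega=\sum_R\sigma_R$ with face stresses $\sigma_R$. A diagonal of $R$ lies in no other face, so $\sigma_R$ agrees with $\omega$ on the diagonals of $R$. So $\sigma_R$ is supported on the triangulation of $R$, and by Lemma 10(1) $\sigma_R=0$. Hence $\omega=0$.

The rigidity matrix of $T$ has, for each $xy\in T$, the row with entries $p_x-p_y$ at $x$ and $p_y-p_x$ at $y$ in $\mathbb R^{3f_0(\Pi)}$. Its row dependencies are the stresses on $T$, so its rank is $3f_0(\Pi)-6$ and its kernel has dimension 6. The kernel consists of the $(u_x)$ with $(u_x-u_y)\cdot(p_x-p_y)=0$ on $T$. It contains all $(Sp_x+c)_x$, which form a 6-dimensional space because the $p_x$ affinely span $\mathbb R^3$. So it equals this space, and it contains the given $(u_x)$. $\square$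

## 7. Edge values of alternating forms on $\mathbb R^4$

Keep $\Pi$ and put $\hat x=(p_x,1)\in\mathbb R^4$. For a face $R$ let $L_R=\mathrm{span}\{\hat x:x\in R\}$, of dimension 3. For antisymmetric functions $\tau$ on oriented edges of $\Pi$ consider two conditions:

(i) for each vertex $x$ there is $\lambda_x\in(\mathbb R^4)^*$ with $\lambda_x(\hat x)=0$ and $\lambda_x(\hat y)=\tau(x,y)$ for all edges $xy$;

(ii) for each face $R$ there is an alternating form $\rho_R$ on $L_R$ with $\rho_R(\hat x,\hat y)=\tau(x,y)$ for all edges $xy$ of $R$.

**Lemma 12.** (1) The vectors $(\lambda(\hat y))_{xy\text{ edge}}$ with $\lambda(\hat x)=0$ form a 3-dimensional space $A_x$, and $\lambda$ is determined by its vector. (2) The vectors of values of alternating forms $\rho$ on $L_R$ at the edges of $R$ form a 3-dimensional space $B_R$, and $\rho$ is determined by these values.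

**Proof.** (1) The functionals vanishing at $\hat x$ form a 3-dimensional space, and $\hat x$ together with the lifts of the neighbors of $x$ spans $\mathbb R^4$. (2) The alternating forms on a 3-dimensional space form a 3-dimensional space. Let $\rho$ vanish on all edges of $R$, and let $x,y,z,t$ be consecutive vertices of $R$ (possibly $t=x$). The triples $\hat x,\hat y,\hat z$ and $\hat y,\hat z,\hat t$ both span $L_R$, so $\rho(\hat y,\cdot)=0=\rho(\hat z,\cdot)$. So $\rho$ has rank at most 1, and an alternating form has even rank, so $\rho=0$. $\square$

If $x$ has degree $d$, condition (i) at $x$ is thus $d-3$ linear equations, and (ii) at a $k$-gon is $k-3$ equations. For a tetrahedron there are none, and the $\tau$ form a space of dimension 6, the number of edges. For a cube, (i) is empty and (ii) gives one equation per square: $12-6=6$. In general, edges minus equations is $E-(2E-3V)-(2E-3F)=6$. The next lemma says that the dimension is always this number.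

**Lemma 13.** (1) If $\tau$ satisfies (i) and (ii), there is a unique alternating form $\Omega$ on $\mathbb R^4$ with $\tau(x,y)=\Omega(\hat x,\hat y)$ for all edges. Conversely every $\Omega$ gives such a $\tau$. So these $\tau$ form a 6-dimensional space. (2) If $x$ is a vertex and $\Omega(\hat y,\hat z)=0$ for all edges $yz$ of all faces containing $x$, then $\Omega=0$.

**Proof of (1).** We turn (i) and (ii) into the hypothesis of Lemma 9. A functional vanishing at $\hat x=(p_x,1)$ has the form $\lambda_x(p,\alpha)=u_x\cdot p-\alpha\,u_x\cdot p_x$ with $u_x\in\mathbb R^3$. Let $x\in R$ with neighbors $y,y'$ in $R$. The functionals $\lambda_x|_{L_R}$ and $\rho_R(\hat x,\cdot)$ agree on $\hat x,\hat y,\hat y'$, which span $L_R$, so they are equal. Hence for all $x,z\in R$, adjacent or not, $\lambda_x(\hat z)=\rho_R(\hat x,\hat z)=-\lambda_z(\hat x)$, that is,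
$$0=\lambda_x(\hat z)+\lambda_z(\hat x)=u_x\cdot(p_z-p_x)+u_z\cdot(p_x-p_z)=-(u_x-u_z)\cdot(p_x-p_z).$$
By Lemma 9, $u_x=Sp_x+c$. Since $p_x^TSp_x=0$,
$$\tau(x,y)=\lambda_x(\hat y)=(Sp_x+c)\cdot(p_y-p_x)=p_y^TSp_x+c\cdot p_y-c\cdot p_x=\Omega(\hat x,\hat y)$$
with $\Omega\big((p,\alpha),(q,\beta)\big)=q^TSp+\alpha\,c\cdot q-\beta\,c\cdot p$. This form is alternating, because setting $(q,\beta)=(p,\alpha)$ gives $p^TSp=0$.

For uniqueness, if $\Omega$ vanishes on all edges, then $\Omega(\hat x,\cdot)$ vanishes on $\hat x$ and the lifts of its neighbors, so it is zero, for every $x$; hence $\Omega=0$. Conversely, given $\Omega$, take $\lambda_x=\Omega(\hat x,\cdot)$ and $\rho_R=\Omega|_{L_R}$. The alternating forms on $\mathbb R^4$ form a space of dimension $\binom42=6$.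

**Proof of (2).** By Lemma 12(2), $\Omega|_{L_R}=0$ for every face $R\ni x$. These $L_R$ contain $\hat x$ and the lifts of all its neighbors, so $\Omega(\hat x,\cdot)=0$. So $\Omega$ descends to $\mathbb R^4/\langle\hat x\rangle\cong\mathbb R^3$ (via $(p,\alpha)\mapsto p-\alpha p_x$), and there it vanishes on the direction planes of all faces at $x$. A nonzero alternating form on $\mathbb R^3$ is $\det(w,\cdot,\cdot)$ with $w\ne0$, and it vanishes on a plane exactly if $w$ lies in that plane. But the direction planes of the faces at $x$ have only $0$ in common. So $\Omega=0$. $\square$

## 8. Local properties, each checked at its own coefficients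

For a homogeneous linear system in $n$ unknowns whose coefficients are polynomials in the data, "the kernel has dimension at most $r$" means that some minor of size $n-r$ is nonzero. The set of such data is Zariski open. Finitely many nonempty Zariski-open sets in a real affine space have a common point, since a product of nonzero polynomials is nonzero. Each property below is of this kind, so for each one separately it suffices to exhibit special data where it holds. Data not mentioned are arbitrary.

**Property A$(v,F)$, for $v\in F$.** The system in $t\in\mathbb R^{E(F)}$ and $\rho_R$ ($R\subset F$), consisting of (2) for all $R\subset F$, (3) for all pairs $(w,F)$ with $w\in F$ (with $t$ in place of $s$), and $t_e=0$ for all $e\in E_R$ with $v\in R\subset F$, has only the zero solution.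

This makes sense, since (3) for $(w,F)$ involves only edges of $F$. Its role is to spread vanishing from the 2-cells of $F$ at $v$ to all of $F$.

**Special data for A$(v,F)$.** By Lemmas 4 and 7 take a convex polytope $\Pi$ isomorphic to $\partial F$. Orient each edge and put $t_e=\tau(x,y)$ for $e$ oriented $x\to y$. Identify the space of alternating forms on $L_R$ with $\mathbb R^3$, and let $m_{R,e}$ represent $\rho\mapsto\rho(\hat x,\hat y)$. Let $C_{wF}=(C'\,|\,0)$, where $C'$ has $k_{wF}-3$ rows and $\ker C'$ is the 3-dimensional space $A_w\subset\mathbb R^{k_{wF}}$, written in the coordinates $t_e=\pm\tau(w,\cdot)$. Then (2) says (ii), and (3) says (i). By Lemma 13(1), $\tau$ comes from a form $\Omega$. The remaining equations say that $\Omega$ vanishes on all edges of the faces of $\Pi$ containing $v$, so $\Omega=0$ by Lemma 13(2). Hence $t=0$, and $\rho_R=0$ by Lemma 12(2). So Property A$(v,F)$ holds on a nonempty open set.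

**Property B$(v)$.** Let $E^{(v)}=\bigcup_{R\ni v}E_R$. The following system $\mathcal B(v)$ has kernel of dimension at most $6$. Its unknowns are $s_b$ ($b\in E^{(v)}$), $\rho_R$ ($R\ni v$) and $u_w$ ($w$ adjacent to $v$). Its equations are

- $s_e=0$ for $e\in E_v$;
- (2) for all $R\ni v$;
- for each $e=vw\in E_v$: $u_w\cdot q_{w,e}=0$, and $u_w\cdot q_{w,e_R^w}=s_{e_R^w}$ for all $R\supset e$;
- (3) for all pairs $(v,F)$ with $F\ni v$.

This system controls what is left near $v$ once $u_v=0$.

**Special data for B$(v)$.** The aim is to turn $\mathcal B(v)$ into conditions (i) and (ii) on the polytope of $Q_v$. For each $R\ni v$, with edges $e,e'$ at $v$ in a chosen order $(e,e')$, put $m_{R,e}=\varepsilon_1$, $m_{R,e'}=\varepsilon_2$ and $m_{R,b}=\varepsilon_3$ for all other $b\in E_R$, where $\varepsilon_i$ is the standard basis. Since $s_e=s_{e'}=0$, the equations (2) say that $\rho_R=(0,0,r_R)$ and that $s_b=r_R$ for all $b\in E_R$ with $b\not\ni v$. By Lemma 5(1) each such $b$ lies in only one $R\ni v$, so the numbers $r_R$ are so far independent.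

By Lemmas 4 and 7 let $\Pi$ be a convex polytope isomorphic to $Q_v$, with vertices $a_e$ ($e\in E_v$) and lifts $\hat a_e=(a_e,1)$. On the edge of $\Pi$ given by $R$ with chosen order $(e,e')$ put $\tau(e,e')=r_R=-\tau(e',e)$.

Let $e=vw$, and identify $\{\lambda\in(\mathbb R^4)^*:\lambda(\hat a_e)=0\}$ with $\mathbb R^3$. Put $q_{w,e}=(0,0,0,1)$. For $R\supset e$ with other edge $e'$ at $v$ put $q_{w,e_R^w}=(\pm g,0)$, where $g$ represents $\lambda\mapsto\lambda(\hat a_{e'})$; the sign is $+$ if $R$ is ordered $(e,e')$ and $-$ if it is ordered $(e',e)$. These choices do not conflict: $w$ determines $e$ by Lemma 2, the $e_R^w$ are distinct for distinct $R$ by Lemma 5(2), and $e_R^w\ne e$. The edge $e_R^w$ does not contain $v$, since $e$ is the only edge joining $v$ and $w$. So $s_{e_R^w}=r_R$. The equations at $w$ therefore say that $u_w=(\lambda_e,0)$ with $\lambda_e(\hat a_e)=0$ and $\lambda_e(\hat a_{e'})=\pm r_R=\tau(e,e')$ for all neighbors $e'$ of $e$ in $\Pi$. This is condition (i) at the vertex $e$ of $\Pi$.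

Finally let $C_{vF}=(0\,|\,C'')$, where $C''$ has $k_{vF}-3$ rows and $\ker C''$ is the 3-dimensional space $B$ of Lemma 12(2) for the face of $\Pi$ corresponding to $F$, written in the coordinates $s_{\beta(v,R)}=r_R=\pm\tau$. Then (3) at $(v,F)$ is condition (ii) at this face. By Lemma 13(1) the possible $\tau$ form a 6-dimensional space parametrized by $\Omega$. By Lemma 12(1), $\tau$ determines the $\lambda_e$, so it determines all $s_b,\rho_R,u_w$. The kernel has dimension 6, so Property B$(v)$ holds on a nonempty open set.

**Remark (why (3) sees the edges $\beta(v,R)$).** Let $Q_v$ have $V_v$ vertices, $E_v'$ edges and $F_v$ faces. In $\mathcal B(v)$ there are $V_v+\sum_{R\ni v}(k_R-2)+3E_v'+4V_v$ unknowns, by Lemma 5(1). The four groups of equations number $V_v$, $\sum_{R\ni v} k_R$, $V_v+2E_v'$ and $\sum_{F\ni v}(k_{vF}-3)=2E_v'-3F_v$. The difference is $3V_v-3E_v'+3F_v=6$. If $C_{vF}$ were restricted to the edges at $v$, then (3) at $(v,F)$ would follow from $s=0$ on $E_v$ and could be dropped. The kernel would then have dimension at least $6+\sum_{F\ni v}(k_{vF}-3)$, and Property B$(v)$ would fail for all data as soon as some $k_{vF}\ge4$.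

**Property C$(v,e)$, for $e\in E_v$.** A solution of $\mathcal B(v)$ with $s=0$ on $E_R$ for every 2-cell $R\ni v$ that lies in some facet containing $e$ is zero.

This will carry vanishing across the edge $e$ to its endpoint $v$.

**Special data for C$(v,e)$.** Take the data of B$(v)$. The 2-cells named in the property correspond to the edges of the faces of $\Pi$ that contain the vertex $e$ of $Q_v$. So $r_R=0$ for them, that is, $\Omega(\hat a_x,\hat a_y)=0$ for all edges $xy$ of all faces of $\Pi$ containing $e$. By Lemma 13(2), $\Omega=0$, so $\tau=0$ and the solution is zero.

**Property D.** For all $v$ and $e\in E_v$, the vectors $q_{v,e}$ and $q_{v,e_R^v}$ ($R\supset e$) span $\mathbb R^4$. For all $R$ the vectors $m_{R,e}$ ($e\in E_R$) span $\mathbb R^3$.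

For each pair $(v,e)$ and each $R$ this is a nonempty open condition: by Lemma 5(2) the first family consists of $k_e+1\ge4$ different free vectors, and the second of $k_R\ge3$ free vectors.

There are finitely many properties, each on a nonempty Zariski-open set. So there are data that satisfy all of them at once.

## 9. Vanishing spreads along edges: $\dim\mathcal K\le 10$

**Proof of Theorem 1.** Fix data satisfying all Properties A, B, C and D, and fix a vertex $v_0$.

**Step 1: split off $4+6$ dimensions at $v_0$.** We reduce the bound to a vanishing statement. Let $\mathcal K_0=\{(s,u,\rho)\in\mathcal K:u_{v_0}=0\}$; since $u_{v_0}\in\mathbb R^4$, $\dim\mathcal K\le4+\dim\mathcal K_0$. On $\mathcal K_0$, equation (1) at $v_0$ gives $s=0$ on $E_{v_0}$. The other equations of $\mathcal B(v_0)$ are instances of (1), (2) and (3). So restriction maps $\mathcal K_0$ into the solution space of $\mathcal B(v_0)$, which has dimension at most 6 by Property B$(v_0)$. Let $\mathcal K_1$ be the kernel of this restriction. Then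
$$\dim\mathcal K\le 10+\dim\mathcal K_1. \tag{5}$$

Now let $(s,u,\rho)\in\mathcal K_1$; we show that it is zero. Call a vertex $v$ *dead* if $s=0$ on $E(F)$ for every facet $F\ni v$.

**Step 2: $v_0$ is dead.** This starts the propagation. By definition of $\mathcal K_1$, $s=0$ on $E^{(v_0)}$. For each facet $F\ni v_0$, the restriction of $(s,\rho)$ to $F$ solves the system of A$(v_0,F)$, so $s=0$ on $E(F)$.

**Step 3: if $v$ is dead and $e=vv'$ is an edge, then $v'$ is dead.** This is the propagation. Every facet containing $e$ contains $v$, so $s=0$ on its edges. Every 2-cell $R\supset e$ lies in a facet containing $e$. Hence $s_e=0$, and $s_{e_R^{v'}}=0$ for all $R\supset e$. By (1), $u_{v'}$ is orthogonal to $q_{v',e}$ and to all $q_{v',e_R^{v'}}$, which span $\mathbb R^4$ by Property D. So $u_{v'}=0$, and by (1) $s=0$ on $E_{v'}$. Thus the restriction of $(s,u,\rho)$ solves $\mathcal B(v')$. Moreover, $s=0$ on $E_R$ for all $R\ni v'$ lying in a facet containing $e$. By Property C$(v',e)$ the restriction is zero, so $s=0$ on $E^{(v')}$. By Property A$(v',F)$, $s=0$ on $E(F)$ for every facet $F\ni v'$.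

**Step 4: everything vanishes.** The 1-skeleton of $X$ is connected because $X$ is, so by Steps 2 and 3 all vertices are dead. Every edge lies in a facet, so $s=0$. By (1), (2) and Property D, $u=0$ and $\rho=0$. Hence $\mathcal K_1=0$.

**Step 5: compare the two bounds.** By (5), $\dim\mathcal K\le10$. Together with (4) this gives $5f_0-2f_1-2f_2+5f_3\le10$, that is,
$$2f_1-5f_0-5f_3+2f_2+10\ \ge\ 0. \qquad\blacksquare$$
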